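# Irreducible plane curves with H-constant below $-2$

## 1. From a nodal cubic to nine lines

Take the nodal cubic $y^2z=x^3+x^2z$. With $F=y^2z-x^3-x^2z$ the partial derivatives are
$$F_x=-3x^2-2xz,\qquad F_y=2yz,\qquad F_z=y^2-x^2 .$$
If all vanish, then $y=0$ or $z=0$. If $y=0$, then $F_z=0$ gives $x=0$. If $z=0$, then $F_x=0$ gives $x=0$, and $F_z=0$ gives $y=0$, which is no point at all. So the only singular point is $[0:0:1]$, where the equation begins with $y^2-x^2$: a double point. Compare the square of the degree with the squares of the multiplicities and divide by the number of singular points: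
$$\frac{3^2-2^2}{1}=5 .$$

Next take the quartic $x^2y^2+y^2z^2+z^2x^2=0$. Its partial derivatives are $2x(y^2+z^2)$, $2y(z^2+x^2)$, $2z(x^2+y^2)$. If $xyz\neq0$, their vanishing forces $x^2=y^2=z^2=0$, which is absurd. If $x=0$, the other two derivatives become $2yz^2$ and $2zy^2$, so $yz=0$; by symmetry only the three coordinate points are singular. At $[0:0:1]$ the equation reads $x^2+y^2+x^2y^2=0$, a double point. The curve contains no coordinate line, and off the coordinate triangle it is the image of the smooth conic $x^2+y^2+z^2=0$ under $[x:y:z]\mapsto[1/x:1/y:1/z]$, so it is irreducible. The same quotient is now $(16-3\cdot 4)/3=\tfrac43$.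

These are the cases $d=3,4$ of a known family: the image of a general map $\mathbb P^1\to\mathbb P^2$ of degree $d\ge3$ is an irreducible curve with $\binom{d-1}2$ double points, and for it the quotient is
$$\frac{d^2-4\binom{d-1}{2}}{\binom{d-1}{2}}=-2+\frac{6d-4}{(d-1)(d-2)} .$$
For $d=3,4,5,6$ the values are $5,\ \tfrac43,\ \tfrac16,\ -\tfrac25$. They decrease toward $-2$ and never reach it.

**Definition.** Let $C\subset\mathbb P^2$ be a reduced complex plane curve of degree $d$ with singular points $p_1,\dots,p_s$, $s>0$, and let $m_i=\operatorname{mult}_C(p_i)$. Its *H-constant* is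
$$H(C)=\frac{d^2-\sum_{i=1}^s m_i^2}{s}.$$

If $C$ may be reducible, passing below $-2$ is easy. The nine lines $(x^3-y^3)(y^3-z^3)(z^3-x^3)=0$ meet three at a time in the nine points $[1:\omega^i:\omega^j]$, $\omega=e^{2\pi i/3}$, and in the three coordinate points. Since $12\cdot\binom32=36=\binom92$, all pairs of lines are used up, so there are exactly $12$ singular points, all triple, and $H=(81-108)/12=-\tfrac94$.

So the question is about irreducibility: **is there an irreducible $C$ with $H(C)\le-2$?** It is listed as an open problem in the slides "Recent results on computability of certain asymptotic quantities" (https://unlblh.github.io/BrianHarbourne/selectedTalks/VietnamSlidesHarbourne.pdf). The answer is yes, and here is what we shall prove.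

**Theorem A.** For every odd $n\ge3$ there is an irreducible plane curve $C_n$ of degree $6n^2$ whose singular points are exactly

* $7$ points of multiplicity $2n^2$,
* $\frac{(n^2-1)^2}{4}$ points of multiplicity $6$,
* $n^2$ points of multiplicity $3$.

Hence
$$H(C_n)=-\frac{4(n^4-9n^2+9)}{n^4+2n^2+29},$$
and $H(C_n)<-2$ for all odd $n\ge5$. For $n=5$ the degree is $150$ and $H(C_5)=-\frac{409}{176}$.

**Theorem B.** $H(C_n)\to-4$ as $n\to\infty$. So for every $\varepsilon>0$ there are infinitely many irreducible $C$ with $H(C)<-4+\varepsilon$; the infimum of $H$ over irreducible singular plane curves is at most $-4$.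

**Theorem C.** Let $C$ be irreducible and singular, of geometric genus $g$.

1. If $H(C)\le-2$, then $\sum(m_i-2)\ge3d-2+2g$. In particular, if all $m_i=2$, then $H(C)>-2$.
2. If $g\ge1$ and the strict transform of $C$ in the blow-up of $\mathbb P^2$ at $p_1,\dots,p_s$ is smooth (for instance, if all singularities are ordinary), then $H(C)\ge-4-\frac{2g-2}{s}$.

The exact infimum of $H$ is not determined here. Everything is over $\mathbb C$.

## 2. Curves with only double points stay above $-2$

We prove Theorem C(1) first, because it tells us what kind of curve to look for. Recall the genus formula: for an irreducible plane curve,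
$$\frac{(d-1)(d-2)}2-g=\sum_i\delta_{p_i},\qquad \delta_{p_i}\ge\frac{m_i(m_i-1)}2 .$$

**Proof of Theorem C(1).** The formula gives $\sum m_i(m_i-1)\le(d-1)(d-2)-2g=d^2-3d+2-2g$. The condition $H(C)\le-2$ says $d^2-\sum m_i^2\le-2s$, that is, $\sum(m_i^2-2)\ge d^2$. Since $m-2=(m^2-2)-m(m-1)$,
$$\sum(m_i-2)=\sum(m_i^2-2)-\sum m_i(m_i-1)\ge d^2-(d^2-3d+2-2g)=3d-2+2g .$$
If all $m_i=2$, the left side is $0$. But an irreducible singular curve has $d\ge3$, so the right side is positive. Hence $H(C)>-2$ in that case. $\blacksquare$

So double points alone cannot do it. One very singular point does not help either. If $A_{d-1},B_d$ are coprime forms in $x,y$ and $d\ge3$, the curve $zA_{d-1}+B_d=0$ is irreducible with a point of multiplicity $d-1$; by the genus formula there is no other singular point, and $H=d^2-(d-1)^2=2d-1$. We need many points of multiplicity greater than $2$ on an irreducible curve. The device that manufactures many such points at once is pulling back along a map with plenty of simple ramification.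

## 3. Multiplication by $n$ seen on the projective line

**A conic and a group of order four.** Put
$$\alpha(u)=(\alpha_1,\alpha_2,\alpha_3)=(2u,\ i(1+u^2),\ 1-u^2),\qquad \alpha_1^2+\alpha_2^2+\alpha_3^2=4u^2-(1+u^2)^2+(1-u^2)^2=0. \tag{1}$$
Homogenized, this identifies $\mathbb P^1$ with the conic in (1). Sign changes of the coordinates act on the conic. Modulo the common sign they form a group $V=\{1,s_1,s_2,s_3\}\cong(\mathbb Z/2)^2$, where $s_k$ changes the sign of $\alpha_k$. In the coordinate $u$,
$$s_1(u)=-u,\qquad s_3(u)=1/u,\qquad s_2(u)=-1/u ;$$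
for example $\alpha(1/u)=u^{-2}(2u,\,i(1+u^2),\,-(1-u^2))$. The fixed points of $s_k$ are the two zeros of $\alpha_k$: these are $\{0,\infty\}$ for $k=1$, $\{\pm i\}$ for $k=2$, $\{\pm1\}$ for $k=3$. In particular no two of the $\alpha_k$ vanish together.

Let $B=\{a\in\mathbb C:a\ne0,\ a^4\ne1\}$, the complement in $\mathbb P^1$ of these six fixed points. For $a\in B$ put
$$(a_1,a_2,a_3,a_4)=(a,-a,1/a,-1/a),\qquad B_a=\{a_1,a_2,a_3,a_4\}.$$
These are four distinct points, a free $V$-orbit. We have $s\,a_j=a_{s(j)}$ with a permutation of indices that does not depend on $a$: $s_1$ is $(12)(34)$, $s_3$ is $(13)(24)$, $s_2$ is $(14)(23)$.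

**The elliptic curve.** Let $\pi_a:E_a\to\mathbb P^1$ be the double cover branched over $B_a$. It has genus $1$; take the point over $a$ as origin. The deck involution fixes the origin and has quotient $\mathbb P^1$, so it is $p\mapsto-p$, and its four fixed points are the $2$-torsion: $E_a[2]=\pi_a^{-1}(B_a)$. Recall that $[n]:E_a\to E_a$ is unramified of degree $n^2$ with kernel $E_a[n]\cong(\mathbb Z/n)^2$.

*Claim: $V$ is induced by the translations by $E_a[2]$.* Translation by $t\in E_a[2]$ commutes with $-1$, so it induces a Möbius map preserving $B_a$. For $t\neq0$ this map acts on $B_a$ as the double transposition that takes $a$ to $\pi_a(t)$. The element of $V$ taking $a$ to $\pi_a(t)$ is an involution without fixed points on $B_a$, so it is the same double transposition. Two Möbius maps that agree at four points are equal.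

**The maps $f_a$.** Let $n\ge3$ be odd. Since $[n]$ commutes with $-1$, it induces a map $f_a=f_{a,n}:\mathbb P^1\to\mathbb P^1$ of degree $n^2$ with $f_a\pi_a=\pi_a[n]$ (a Lattès map). For $t\in E_a[2]$ we have $nt=t$, as $n$ is odd. So $f_a$ fixes each point of $B_a$, and from $n(p+t)=np+t$ it commutes with $V$.

*Ramification.* Let $x=\pi_a(p)$. Comparing ramification indices in $f_a\pi_a=\pi_a[n]$,
$$e(f_a,x)\cdot e(\pi_a,p)=e(\pi_a,np).$$
If $f_a(x)\notin B_a$, the right side is $1$, so $e(f_a,x)=1$. If $f_a(x)\in B_a$, the right side is $2$; then $e(f_a,x)=1$ when $x\in B_a$, and $e(f_a,x)=2$ when $x\notin B_a$. Since $f_a$ fixes $B_a$ pointwise, the only point of $B_a$ over $c\in B_a$ is $c$ itself, and $n^2=1+2\cdot\frac{n^2-1}2$. This gives: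

> **(2)** $f_a$ is unramified over $\mathbb P^1\setminus B_a$. For $c\in B_a$, the fibre $f_a^{-1}(c)$ consists of $c$ (unramified) and $\frac{n^2-1}2$ further points, all of ramification index $2$.

For $n=3$ the degree is $9$, and over each of the four branch points lie one simple point and four double points. Riemann–Hurwitz agrees: $2\cdot9-2=16=4\cdot4$.

*The special fibres.* Let $T_n(a)=f_a^{-1}(B_a)$. Since $np\in E_a[2]$ iff $p\in E_a[2n]$, we have $T_n(a)=\pi_a(E_a[2n])$. This set is $V$-stable.

> **(3)** $T_n(a)$ contains no point fixed by some $s_k$; that is, $T_n(a)\subset B$.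

Indeed, let $x=\pi_a(p)$ be fixed by $s_k$, and let $t\ne0$ be the $2$-torsion point inducing $s_k$. Then $p+t=\pm p$, and $t\neq0$ leaves $p+t=-p$, so $2p=-t=t$. Hence $2(np)=nt=t\ne0$, so $np\notin E_a[2]$ and $x\notin T_n(a)$.

## 4. One graph gives $-\frac43$, four graphs give $-4$

On $\mathbb P^1\times\mathbb P^1$ with coordinates $(u,v)$, a curve has bidegree $(p,q)$ if its equation has degree $p$ in $u$ and $q$ in $v$. Then $(p,q)\cdot(r,t)=pt+qr$. A fibre $\{u=c\}$ has bidegree $(1,0)$; the graph of a Möbius map has bidegree $(1,1)$, and two different such graphs meet in $2$ points, counted with multiplicity.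

Let $a,b\in B$ and $F=f_a\times f_b$. Over a point of $B_a\times B_b$ there are, by (2), exactly $\bigl(\frac{n^2-1}2\bigr)^2$ points at which $F$ has the local form $(\xi,\eta)\mapsto(\xi^2,\eta^2)$. If a curve passes through the point in $B_a\times B_b$ with $k$ smooth branches of finite nonzero slopes, its pull-back has multiplicity $2k$ at each of these points, because a branch $y'=cx'+\cdots$ becomes $\eta^2=c\,\xi^2+\cdots$. Now start with a curve of bidegree $(q,q)$ with this behavior at $N$ points of $B_a\times B_b$. Its pull-back has bidegree $(qn^2,qn^2)$ and self-intersection $2q^2n^4$. The quotient "self-intersection minus squares of multiplicities, over number of points", taken over just these points, is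
$$\frac{2q^2n^4-4k^2N\frac{(n^2-1)^2}{4}}{N\frac{(n^2-1)^2}{4}}\ \longrightarrow\ \frac{8q^2}{N}-4k^2\qquad(n\to\infty). \tag{4}$$

Now try candidates, writing $c_j=(a_j,b_j)$.

*One graph through three points.* Let $g$ be the Möbius map with $g(a_j)=b_j$ for $j=1,2,3$, and suppose $g(a_4)\ne b_4$. Here $q=k=1$, $N=3$, and (4) gives $\frac83-4=-\frac43$. This is not below $-2$; only double points arise.

*One graph through four points.* If $g(a_4)=b_4$ as well, then $q=k=1$, $N=4$, and (4) gives $-2$. But now the pull-back splits. The map $g$ carries $B_a$ to $B_b$ and $a$ to $b$, so it lifts to an isomorphism $E_a\to E_b$ of elliptic curves. This isomorphism commutes with $[n]$, hence $gf_a=f_bg$, and the graph of $g$ is a component of its own pull-back. It is a proper component, since the pull-back has bidegree $(n^2,n^2)$.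

*Four graphs.* Return to $g(a_4)\neq b_4$ and take the four graphs of $sgs^{-1}$, $s\in V$. We shall see that three of them pass through each of $c_1,\dots,c_4$. So $q=4$, $k=3$, $N=4$, and (4) gives $32-36=-4$. This is far below $-2$, but the pull-back has at least four components, and each one alone is back at $-\frac43$.

This is where the direct approach stops: the union is negative enough, the components are not, and the surface is not the plane. The way past it uses the symmetry that produced the four graphs. The group $V$, acting diagonally, permutes the four components transitively. *In a quotient by $V$ the four components become one irreducible curve, while points on which $V$ acts freely keep their multiplicities.* Self-intersection and number of singular points are both divided by $4$, so the quotient (4) survives. It remains to realize the quotient by $V$ inside $\mathbb P^2$, at the price of only boundedly many extra singular points. There will be seven. Now we carry this out.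

## 5. Choosing the pair $(a,b)$

**What this step is for.** We need $g(a_4)\ne b_4$ for irreducibility, and we need the singular points of the pulled-back curve to stay away from the locus where the quotient map is bad. The second requirement is condition (ii) below.

**Lemma 1.** There are $a,b\in B$ such that

(i) no Möbius map sends $(a_1,a_2,a_3,a_4)$ to $(b_1,b_2,b_3,b_4)$;

(ii) $T_n(a)\cap T_n(b)=\emptyset$ for all odd $n\geq 3$.

*Proof.* Fix any $a\in B$; we exclude countably many $b$.

For (i): the cross-ratio of the ordered quadruple,
$$\frac{(a_1-a_3)(a_2-a_4)}{(a_1-a_4)(a_2-a_3)}=\frac{(a-\frac1a)(-a+\frac1a)}{(a+\frac1a)(-a-\frac1a)}=\left(\frac{a^2-1}{a^2+1}\right)^2,$$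
is invariant under Möbius maps and is a nonconstant function of the parameter. So only finitely many $b$ have the same cross-ratio as $a$.

For (ii): there are countably many pairs $(n,\tau)$ with $n$ odd and $\tau\in T_n(a)$. Fix one, and let $Z=\{b\in B:\tau\in T_n(b)\}$. We show that $Z$ is countable. The curves $E_b$ form a family of elliptic curves over $B$, namely $y^2=(x^2-b^2)(x^2-b^{-2})$ with origin $(b,0)$. The $2n$-torsion of this family is a finite unramified covering of $B$, of which the $2$-torsion is an open and closed part. So over a small disc in $B$ the $2n$-torsion points are finitely many holomorphic sections, each of which either stays in $E_b[2]$ or stays outside it. Let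
$$\mathcal T'=\{(b,x):x\in\pi_b(E_b[2])=B_b\},\qquad \mathcal T''=\{(b,x):x\in\pi_b(E_b[2n]\setminus E_b[2])\}$$
in $B\times\mathbb P^1$. Over a small disc each is a finite union of graphs of holomorphic maps to $\mathbb P^1$, so both are closed. They are disjoint because $\pi_b^{-1}(B_b)=E_b[2]$. Also $Z$ is the set of $b$ with $(b,\tau)\in\mathcal T'\cup\mathcal T''$. Over a small disc $Z$ is a finite union of sets on which a holomorphic map takes the value $\tau$, so there it is either discrete or everything. As $B$ is connected, either $Z=B$, or $Z$ is closed and discrete, hence countable.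

Suppose $Z=B$. Then $B$ is the disjoint union of the closed sets $\{b:(b,\tau)\in\mathcal T'\}$ and $\{b:(b,\tau)\in\mathcal T''\}$, so one of them is all of $B$. By (3), $\tau\in B$, and for $b=\tau$ we have $\tau\in B_\tau$, so it is the first one. Then $\tau\in B_b=\{\pm b,\pm b^{-1}\}$ for every $b\in B$, which is absurd, since this holds for at most four values of $b$. Hence $Z$ is countable.

Altogether countably many $b$ are excluded, and $B$ is uncountable. $\square$

From now on $a,b$ are as in Lemma 1, and $n\ge3$ is odd.

## 6. Four graphs through four points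

**What this step is for.** We build the curve $W_1$ of bidegree $(4,4)$ that will be pulled back, and record three properties of it.

Let $g$ be the Möbius map with $g(a_j)=b_j$ for $j=1,2,3$. By (i), $g(a_4)\ne b_4$; as $g$ is injective, $g(a_4)\notin B_b$, and likewise $a_4':=g^{-1}(b_4)\notin B_a$. Let $\Delta$ be the graph of $g$ and, for $s\in V$, let $\Delta_s=(s,s)\Delta$, which is the graph of $sgs^{-1}$. Put $c_j=(a_j,b_j)$ and $W_1=\sum_{s\in V}\Delta_s$, of bidegree $(4,4)$. The point $c_j$ lies on $\Delta_s$ iff $g(a_{s^{-1}(j)})=b_{s^{-1}(j)}$, so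
$$c_j\in\Delta_s\iff s^{-1}(j)\ne4\iff j\neq s(4). \tag{5}$$

> **(6)** For $s\ne t$ the curves $\Delta_s,\Delta_t$ are different and meet exactly in the two points $c_j$ with $j\ne s(4),t(4)$, transversally. So $W_1$ is singular exactly at $c_1,\dots,c_4$, and through each $c_j$ pass exactly three of the $\Delta_s$, with finite, nonzero, pairwise distinct slopes.

$V$ acts freely on the indices, so $s(4)\ne t(4)$, and by (5) the point $c_{s(4)}$ lies on $\Delta_t$ but not on $\Delta_s$. Both curves contain the two points named, and $\Delta_s\cdot\Delta_t=2$, so there is nothing else and each intersection is transversal. By (5), $c_j$ lies on exactly three $\Delta_s$. The slopes are derivatives of Möbius maps taking the finite value $b_j$ at the finite point $a_j$, so they are finite and nonzero; they are distinct by transversality.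

> **(7)** If $(x,y)\in W_1$ with $x\in B_a$ and $y\in B_b$, then $(x,y)$ is some $c_j$. At a point of $W_1$ with exactly one of $x\in B_a$, $y\in B_b$, the curve $W_1$ is locally a single graph of a Möbius map.

If $x=a_j$ and $(x,y)\in\Delta_s$, then $y=s\,g(a_{s^{-1}(j)})$. If $s^{-1}(j)\neq4$ this equals $s\,b_{s^{-1}(j)}=b_j$. Otherwise it is $s\,g(a_4)$, which is not in $B_b$ because $g(a_4)\notin B_b$ and $B_b$ is $V$-stable. The second sentence follows, since the points $c_j$ are the only singular points of $W_1$.

> **(8)** Let $\Sigma=\{(u,v):\alpha_k(u)=\alpha_k(v)=0\text{ for some }k\}$, a set of $12$ points, stable under $V\times V$. Then $W_1\cap\Sigma=\emptyset$.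

As $\Delta_s=(s,s)\Delta$, it suffices that $\Delta\cap\Sigma=\emptyset$. Suppose $g(p)=p'$ with $p,p'$ both fixed by $s=s_k$. The permutation $s$ swaps $4$ with some $l\in\{1,2,3\}$ and swaps the other two indices $i,j\in\{1,2,3\}$. Put $h=g^{-1}sg$. Then $h(p)=g^{-1}(sp')=p$, $h(a_i)=g^{-1}(s b_i)=g^{-1}(b_j)=a_j$, and similarly $h(a_j)=a_i$. So $sh$ fixes $p,a_i,a_j$, which are three distinct points, since $a_i,a_j\in B$ are not fixed by $s$. Hence $sh=1$ and $h=s$. But then
$$g(a_4)=g(s\,a_l)=g(h\,a_l)=s\,g(a_l)=s\,b_l=b_4,$$
a contradiction.

## 7. The pulled-back curve $W$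

Let $F=f_a\times f_b$. It is finite of degree $n^4$ and commutes with the diagonal action of $V$. Put
$$W=F^*W_1=\sum_{s\in V}F^*\Delta_s .$$
It is $V$-invariant of bidegree $(4n^2,4n^2)$, and each $F^*\Delta_s$ has bidegree $(n^2,n^2)$. Since $F$ is finite, every component of $F^{-1}(\Delta_s)$ maps onto $\Delta_s$. The branch locus of $F$ lies in $B_a\times\mathbb P^1\cup\mathbb P^1\times B_b$ and does not contain $\Delta_s$, so $F$ is étale at a general point of each component, and $F^*\Delta_s$ is reduced.

**Lemma 2.** $F^{-1}(\Delta)$ is irreducible.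

What this is for: it shows that $V$ permutes the components of $W$ transitively, because there are only the four components $F^{-1}(\Delta_s)=(s,s)F^{-1}(\Delta)$.

Recall the monodromy of a connected Galois covering $Y\to X$ with group $G$. Fix $x_0\in X$ and $y_0$ over it. The fibre is $\{hy_0:h\in G\}$, and the lift of a loop $\gamma$ from $y_0$ ends at a point $\rho(\gamma)y_0$. The lift from $hy_0$ then ends at $h\rho(\gamma)y_0$, so $\pi_1(X,x_0)$ acts on the fibre $\cong G$ by right multiplication through a homomorphism $\rho$, which is surjective because $Y$ is connected. For a subgroup $K\subset G$, the fibre of $Y/K\to X$ is $K\backslash G$ with the same right action. If the covering extends over a puncture with ramification index $e$, a loop around the puncture has image of order $e$.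

*Proof of Lemma 2.* Identify $\Delta$ with $\mathbb P^1$ by its first coordinate $x$. Then $F^{-1}(\Delta)=\{(u,v):f_b(v)=g(f_a(u))\}$ lies over $x=f_a(u)$. Let $S=B_a\cup\{a_4'\}$. Since $g^{-1}(B_b)=\{a_1,a_2,a_3,a_4'\}$, over $\mathbb P^1\setminus S$ the curve $F^{-1}(\Delta)$ is an étale covering with fibre $f_a^{-1}(x)\times f_b^{-1}(g(x))$. We show that $\pi_1(\mathbb P^1\setminus S)$ acts transitively on this fibre.

The map $f_a\pi_a=\pi_a[n]:E_a\to\mathbb P^1$ has degree $2n^2$ and is invariant under the $2n^2$ automorphisms $p\mapsto\pm p+\tau$, $\tau\in E_a[n]$. So it is Galois with group $\mathcal G_a=E_a[n]\rtimes\{\pm1\}$. Its ramification index at $p$ is $e(\pi_a,np)$, so the ramification index is $2$ exactly over $B_a$. In the same way $g^{-1}f_b\pi_b:E_b\to\mathbb P^1$ is Galois with group $\mathcal G_b=E_b[n]\rtimes\{\pm1\}$, and ramification index $2$ exactly over $\{a_1,a_2,a_3,a_4'\}$. Let $\rho_1,\rho_2$ be the surjective monodromy homomorphisms of $\pi_1(\mathbb P^1\setminus S)$ onto $\mathcal G_a,\mathcal G_b$, and let $I\subset\mathcal G_a\times\mathcal G_b$ be the image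 of $(\rho_1,\rho_2)$.

The point $a_4$ is a branch point of the first covering and, as $a_4\ne a_4'$, not of the second. So a loop around $a_4$ gives $(\iota,1)\in I$ with $\iota$ of order $2$. Translations by $E_a[n]$ have odd order, so $\iota(p)=-p+\tau_0$ for some $\tau_0$. For any $h\in\mathcal G_a$ there is $\gamma$ with $\rho_1(\gamma)=h$; conjugating $(\iota,1)$ by $(h,\rho_2(\gamma))$ gives $(h\iota h^{-1},1)\in I$. For $h$ the translation by $\tau\in E_a[n]$,
$$h\iota h^{-1}(p)=-(p-\tau)+\tau_0+\tau=-p+\tau_0+2\tau,\qquad (h\iota h^{-1})\,\iota\,(p)=p+2\tau .$$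
As $n$ is odd, $2\tau$ runs over all of $E_a[n]$, so $E_a[n]\times1\subset I$. A loop around $a_4'$, a branch point of the second covering only, gives $1\times E_b[n]\subset I$ in the same way.

The fibre of $f_a$ is $\{\pm1\}\backslash\mathcal G_a$, on which $E_a[n]$ acts transitively because $\mathcal G_a=\{\pm1\}\cdot E_a[n]$; likewise for $b$. Hence $I$ acts transitively on the product of the fibres, and $F^{-1}(\Delta)$ is connected over $\mathbb P^1\setminus S$. It is also smooth there, hence irreducible there. Since every component of $F^{-1}(\Delta)$ dominates $\Delta$, the whole curve is irreducible. $\square$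

**The singular points of $W$.** Let $w\in W$ and $F(w)=(x,y)$. We use local coordinates $(\xi,\eta)$ at $w$ and $(x',y')$ at $F(w)$ in which $F$ is $x'=\xi^{e_1}$, $y'=\eta^{e_2}$.

* If $x\notin B_a$ and $y\notin B_b$, then $F$ is étale at $w$ and $W_1$ is smooth at $F(w)$ by (6). So $W$ is smooth at $w$.
* If exactly one of $x\in B_a$, $y\in B_b$ holds, then by (7) $W_1$ is $y'=\varphi(x')$ with $\varphi(0)=0$, $\varphi'(0)\ne0$, and only one of $e_1,e_2$ can exceed $1$. So $W$ is $\eta=\varphi(\xi^{e_1})$ or $\xi=\varphi^{-1}(\eta^{e_2})$, which is smooth.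
* If $x\in B_a$ and $y\in B_b$, then $F(w)=c_j$ for some $j$ by (7), and $e_1,e_2\in\{1,2\}$ by (2). By (6), $W$ is
$$\prod_{k=1}^3\bigl(\eta^{e_2}-\varphi_k(\xi^{e_1})\bigr)=0,\qquad\varphi_k(0)=0,\ \varphi_k'(0)\neq0 .$$
If $e_1=e_2=2$, each factor begins with $\eta^2-\varphi_k'(0)\xi^2$, so the multiplicity is $6$. Otherwise each factor has a nonzero linear part, and the multiplicity is $3$.

By (2), over each $c_j$ there are $\bigl(\frac{n^2-1}2\bigr)^2$ points of the first kind and $2\cdot\frac{n^2-1}2+1=n^2$ of the second. Multiplying by four: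

> **(9)** $W$ has exactly $(n^2-1)^2$ points of multiplicity $6$ and exactly $4n^2$ points of multiplicity $3$, and is smooth elsewhere. All its singular points lie in $T_n(a)\times T_n(b)$.

> **(10)** $W\cap\Sigma=\emptyset$.

For (10): $f_a$ and $f_b$ commute with $s_k$, so they map the fixed points of $s_k$, that is, the zeros of $\alpha_k$, to themselves. Thus $F(\Sigma)\subset\Sigma$, and $W_1\cap\Sigma=\emptyset$ by (8).

## 8. A map to the plane that is the quotient by $V$

**What this step is for.** We want a map $\mathbb P^1\times\mathbb P^1\dashrightarrow\mathbb P^2$ that identifies exactly the orbits of the diagonal $V$ and is étale where the singular points of $W$ lie. View both factors as the conic (1), with points $\alpha=\alpha(u)$ and $\beta=\alpha(v)$. A diagonal sign change does not alter the ratios $\beta_k/\alpha_k$, so put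
$$\Phi(u,v)=[\alpha_2\alpha_3\beta_1:\alpha_1\alpha_3\beta_2:\alpha_1\alpha_2\beta_3]\ \Bigl(=\Bigl[\tfrac{\beta_1}{\alpha_1}:\tfrac{\beta_2}{\alpha_2}:\tfrac{\beta_3}{\alpha_3}\Bigr]\text{ if all }\alpha_k\neq0\Bigr),\qquad\alpha_k=\alpha_k(u),\ \beta_k=\alpha_k(v). \tag{11}$$
The components have bidegree $(4,2)$, and $\Phi\circ(s,s)=\Phi$ for $s\in V$. To see that $\Phi$ should have degree $4$, fix $x$. A preimage is a point $\alpha$ with $\sum\alpha_k^2=0$ such that $\beta=(x_k\alpha_k)$ is also on the conic, so $\sum x_k^2\alpha_k^2=0$. Two conics meet in four points, and these form one $V$-orbit. For $x=[0:1:2]$, the two equations give $[\alpha_1^2:\alpha_2^2:\alpha_3^2]=[-3:4:-1]$. So $\alpha=[i\sqrt3:\pm2:\pm i]$, four points differing by sign changes, and $[\beta_1^2:\beta_2^2:\beta_3^2]=[0:4:-4]$ has sum zero as required.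

**Where $\Phi$ is undefined.** The common zeros of the components in (11) are exactly $\Sigma$. If no $\alpha_k$ vanishes, then $\beta\neq0$ gives a nonzero entry. If $\alpha_1=0$, then $\alpha_2\alpha_3\neq0$, the last two entries vanish, and the first vanishes iff $\beta_1=0$. The other two cases are the same.

**What $\Phi$ contracts.** Let $\mathcal E=\bigcup_k\{\alpha_k(u)=0\}$, six fibres containing $\Sigma$. Let $\Lambda=\bigcup_{s\in V}\Lambda_s$ with $\Lambda_s=\{v=su\}$. Then $\Phi$ maps $\{\alpha_k=0\}\setminus\Sigma$ to the coordinate point $e_k$. On $\Lambda_s\setminus\Sigma$ no $\alpha_k(u)$ vanishes, since $\alpha_k(u)=0$ would give $\alpha_k(su)=0$. There $\beta$ is proportional to a sign change of $\alpha$, so $\Phi$ is constant with value a point $Q_s$; here $Q_1=[1:1:1]$, and $Q_{s_k}$ has a minus sign in place $k$. Thus $\{Q_s\}$ is the set of four points $[\pm1:\pm1:\pm1]$.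

Let $O=\mathbb P^1\times\mathbb P^1\setminus(\mathcal E\cup\Lambda)$, and let $U\subset\mathbb P^2$ be the complement of the six lines $x_i=\pm x_j$ ($i<j$). None of the seven points $e_k,Q_s$ lies in $U$.

**Lemma 3.** $\Phi^{-1}(U)=O$, and $\Phi:O\to U$ is a finite étale Galois cover with group $V$ acting diagonally and freely.

*Proof.* *$\Phi(O)\subset U$.* Let $(u,v)\in O$ and $x=\Phi(u,v)$, and suppose $x_i^2=x_j^2$ for some $i\neq j$. Then $\beta_i^2\alpha_j^2=\beta_j^2\alpha_i^2$. The nonzero vectors $(\alpha_k^2)$ and $(\beta_k^2)$ lie in the plane of vectors with coordinate sum $0$, on which the $i$-th and $j$-th coordinates form a coordinate system. So the two vectors are proportional, $\beta$ is proportional to a sign change of $\alpha$, and $v\in Vu$. This contradicts $(u,v)\notin\Lambda$.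

*$\Phi^{-1}(U)=O$.* The points of $(\mathcal E\cup\Lambda)\setminus\Sigma$ map to the seven points, which are not in $U$, and on $\Sigma$ the map is undefined.

*The covering.* Let
$$\widetilde U=\{(x,[\alpha])\in U\times\mathbb P^2:[\alpha_1^2:\alpha_2^2:\alpha_3^2]=[x_2^2-x_3^2:x_3^2-x_1^2:x_1^2-x_2^2]\}.$$
Over $U$ the right side has no zero coordinate. So $\widetilde U\to U$ is a pull-back of the squaring map $[\alpha_k]\mapsto[\alpha_k^2]$ over the complement of the coordinate triangle, which is finite étale Galois with group the sign changes modulo the common sign, that is, $V$. We show $O\cong\widetilde U$ over $U$, compatibly with $V$.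

Let $(u,v)\in O$ and $x=\Phi(u,v)$, scaled so that $x_k=\beta_k/\alpha_k$. Then $\sum\alpha_k^2=0$, and $\sum x_k^2\alpha_k^2=\sum\beta_k^2=0$. So $(\alpha_k^2)$ is orthogonal to $(1,1,1)$ and to $(x_k^2)$. These two are independent because the $x_k^2$ are distinct, so $(\alpha_k^2)$ is proportional to their vector product $-(x_2^2-x_3^2,\,x_3^2-x_1^2,\,x_1^2-x_2^2)$. Hence $(\Phi(u,v),\alpha(u))\in\widetilde U$.

Conversely let $(x,[\alpha])\in\widetilde U$. The right side of the defining equation has coordinate sum zero, so $\alpha$ lies on the conic and gives a point $u$. Put $\beta=(x_k\alpha_k)$. It is nonzero, because all $\alpha_k\ne0$. Also $\sum\beta_k^2$ is proportional to $x_1^2(x_2^2-x_3^2)+x_2^2(x_3^2-x_1^2)+x_3^2(x_1^2-x_2^2)=0$, so $\beta$ gives a point $v$. Since all $\alpha_k\neq0$, $(u,v)\notin\mathcal E$. Since the $x_k^2=\beta_k^2/\alpha_k^2$ are distinct, $v\notin Vu$. So $(u,v)\in O$, and $\Phi(u,v)=x$.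

The two morphisms are mutually inverse and commute with $V$. Finally $V$ acts freely on $O$, since $\alpha_k(u)\ne0$ means that $u$ is fixed by no $s_k$. $\square$

So the fibres of $\Phi:O\to U$ are exactly the $V$-orbits, with four points each.

## 9. The plane curve $C_n$ and its singular points in $U$

By (10), $\Phi$ is a morphism near $W$. Put
$$C=C_n:=\Phi(W),$$
a closed subset of $\mathbb P^2$.

**$C$ is an irreducible curve.** The components of $W$ are irreducible of bidegree $(n^2,n^2)$ with $n\ge3$. The components of $\mathcal E\cup\Lambda$ have bidegree $(1,0)$ or $(1,1)$. So no component of $W$ lies in $\mathcal E\cup\Lambda$, and $W\cap(\mathcal E\cup\Lambda)$ is finite. As $\Phi$ is finite on $O$, each component of $W$ has a curve as image. The components are $(s,s)F^{-1}(\Delta)$ by Lemma 2, and $\Phi\circ(s,s)=\Phi$, so $C=\Phi(F^{-1}(\Delta))$ is irreducible.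

**How $C$ sits in $U$.** From $\Phi^{-1}(U)=O$ we get
$$C\cap U=\Phi(W\cap O),\qquad C\setminus U\subset\{e_1,e_2,e_3\}\cup\{Q_s:s\in V\}. \tag{12}$$
Moreover $\Phi^{-1}(C)\cap O=W\cap O$. For if $w\in O$ and $\Phi(w)\in C$, then $\Phi(w)=\Phi(w')$ with $w'\in W\cap O$, so $w$ is in the $V$-orbit of $w'$, and $W$ is $V$-invariant. Since $\Phi$ is étale on $O$, it is a local analytic isomorphism carrying $W$ near $w\in W\cap O$ to $C$ near $\Phi(w)$. So
$$\operatorname{mult}_{\Phi(w)}C=\operatorname{mult}_wW\qquad(w\in W\cap O). \tag{13}$$

**All singular points of $W$ lie in $O$.** Let $(u,v)$ be one; by (9), $u\in T_n(a)$ and $v\in T_n(b)$. By (3), $u$ is fixed by no $s_k$, so $(u,v)\notin\mathcal E$. If $(u,v)\in\Lambda_s$, then $v=su\in T_n(a)$, since $T_n(a)$ is $V$-stable. So $v\in T_n(a)\cap T_n(b)$, which is empty by (ii).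

Now $V$ acts freely on $O$ with orbits the fibres of $\Phi$. By (9) and (13), *$C\cap U$ has exactly $\frac{(n^2-1)^2}4$ points of multiplicity $6$, exactly $n^2$ points of multiplicity $3$, and no other singular points.*

## 10. Degree $6n^2$ and seven points of multiplicity $2n^2$

By (12), only the degree and the multiplicities at the seven points are missing. All of them come from counting points in general members of linear systems. Two textbook facts are used.

**Fact 1.** Let $W$ be a reduced curve on $\mathbb P^1\times\mathbb P^1$, let $Z\subset W$ be a finite set, and let a linear system of forms of bidegree $(p,q)$ have no base point on $W$. Then a general member avoids $Z$ and meets $W$ in exactly $(p,q)\cdot W$ distinct points. Indeed, enlarge $Z$ so that it contains $\operatorname{Sing}W$ and a point of every component. Each point of $Z$ is avoided outside a proper linear subspace of the system, so a general member avoids $Z$ and contains no component. Pulled back to the normalization of $W$ the system is base-point free, so by Bertini a general member cuts out a reduced divisor.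 The intersection points are then smooth points of $W$ with local intersection number $1$.

**Fact 2.** Let $C$ be an irreducible plane curve of degree $d\geq2$. A general line meets $C$ in $d$ distinct points. A general line through a given point $P$ meets $C\setminus\{P\}$ in exactly $d-\operatorname{mult}_PC$ distinct points.

**Degree.** *The purpose is to count $C\cap L$ for a general line $L$.* The system spanned by the components of $\Phi$ has bidegree $(4,2)$ and base locus $\Sigma$, so it has no base point on $W$. By Fact 1 with $Z=W\cap(\mathcal E\cup\Lambda)$, a general member meets $W$ in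
$$(4,2)\cdot(4n^2,4n^2)=16n^2+8n^2=24n^2$$
distinct points, all in $O$. A general $L$ avoids the seven points, so $C\cap L\subset U$, and its points correspond to the $V$-orbits in $W\cap O\cap\Phi^{-1}(L)$. So $C\cap L$ has $24n^2/4=6n^2$ points. More than one point occurs for a general line, so $C$ is not a line, and $\deg C=6n^2$.

**How to read off a multiplicity.** Let $P$ be one of the seven points and $L$ a general line through $P$. It contains none of the other six points, so $L\cap(C\setminus\{P\})\subset U$ by (12). This set has as many points as $W\cap O\cap\Phi^{-1}(L)$ has $V$-orbits. Fact 2 then gives $\operatorname{mult}_PC$ as $6n^2$ minus this number.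

**The point $e_1$ (and likewise $e_2,e_3$).** Lines through $e_1$ are $c_2x_2+c_3x_3=0$ and pull back to
$$\alpha_1\cdot(c_2\,\alpha_3\beta_2+c_3\,\alpha_2\beta_3)=0 .$$
Consider the pencil $\langle\alpha_3\beta_2,\alpha_2\beta_3\rangle$ of bidegree $(2,2)$. At a base point $\alpha_3=0$ or $\beta_2=0$. If $\alpha_3=0$, then $\alpha_2\neq0$, so $\beta_3=0$. If $\beta_2=0$, then $\beta_3\ne0$, so $\alpha_2=0$. Either way the base point lies in $\Sigma$, so by (10) there is none on $W$. By Fact 1 a general member meets $W$ in $(2,2)\cdot(4n^2,4n^2)=16n^2$ distinct points, all in $O$. They are all of $W\cap O\cap\Phi^{-1}(L)$, since $\alpha_1\neq0$ on $O$. So $L$ meets $C\setminus\{e_1\}$ in $4n^2$ points, and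
$$\operatorname{mult}_{e_1}C=6n^2-4n^2=2n^2 .$$

**The point $Q_1=[1:1:1]$.** *Here the pulled-back lines contain $\Lambda_1=\{u=v\}$, which must be divided out.* The vector product of $\alpha=\alpha(u)$ and $\beta=\alpha(v)$ has components
$$\begin{aligned}
\alpha_2\beta_3-\alpha_3\beta_2&=i\bigl[(1+u^2)(1-v^2)-(1-u^2)(1+v^2)\bigr]=2i(u-v)(u+v),\\
\alpha_3\beta_1-\alpha_1\beta_3&=2v(1-u^2)-2u(1-v^2)=-2(u-v)(1+uv),\\
\alpha_1\beta_2-\alpha_2\beta_1&=2i\bigl[u(1+v^2)-v(1+u^2)\bigr]=2i(u-v)(1-uv),
\end{aligned}$$
that is,
$$\alpha\times\beta=2i(u-v)\,\tilde\alpha,\qquad\tilde\alpha=(u+v,\ i(1+uv),\ 1-uv). \tag{14}$$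
From (11), $\Phi^*(x_1-x_2)=\alpha_3(\alpha_2\beta_1-\alpha_1\beta_2)$, and similarly for the other differences, so
$$\Phi^*(x_1-x_2)=-2i(u-v)\alpha_3\tilde\alpha_3,\quad\Phi^*(x_2-x_3)=-2i(u-v)\alpha_1\tilde\alpha_1,\quad\Phi^*(x_3-x_1)=-2i(u-v)\alpha_2\tilde\alpha_2 .$$
The factor $u-v$ has no zero on $O$. Removing it, the lines through $Q_1$ give the linear system spanned by $\alpha_1\tilde\alpha_1,\alpha_2\tilde\alpha_2,\alpha_3\tilde\alpha_3$, of bidegree $(3,1)$.

*Its base points lie in $\Sigma$.* First, $\tilde\alpha\neq0$ everywhere. In homogeneous coordinates $u=u_1/u_0$, $v=v_1/v_0$, vanishing would mean $u_0v_1+u_1v_0=u_0v_0=u_1v_1=0$. If $u_0=0$, then $u_1\neq0$, so $v_1=0$ and $v_0\ne0$, and the first expression is $u_1v_0\ne0$. If $v_0=0$, the same argument applies with $u$ and $v$ exchanged. Second, at most one $\alpha_k(u)$ vanishes. So at a base point at least two of the $\tilde\alpha_k$ vanish; the third one, $\tilde\alpha_m$, does not vanish, and hence $\alpha_m(u)=0$. Third, $\beta\cdot(\alpha\times\beta)=0$ together with (14) gives the polynomial identity $\sum_k\beta_k\tilde\alpha_k=0$.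 At the base point it reads $\beta_m\tilde\alpha_m=0$, so $\beta_m=0$, and the point is in $\Sigma$.

By (10) and Fact 1, a general member meets $W$ in $(3,1)\cdot(4n^2,4n^2)=12n^2+4n^2=16n^2$ distinct points, all in $O$. These are all of $W\cap O\cap\Phi^{-1}(L)$. So $L$ meets $C\setminus\{Q_1\}$ in $4n^2$ points, and $\operatorname{mult}_{Q_1}C=2n^2$.

**The points $Q_s$.** Let $\delta_s$ be the diagonal sign change of $\mathbb P^2$ corresponding to $s\in V$. From (11), $\Phi(u,sv)=\delta_s\Phi(u,v)$, and $Q_s=\delta_sQ_1$. Consider $W'=(1\times s)W$. It has the same bidegree as $W$. It is invariant under the diagonal $V$, because $V$ is abelian. It is disjoint from $\Sigma=(1\times s)\Sigma$. It meets $\mathcal E\cup\Lambda=(1\times s)(\mathcal E\cup\Lambda)$ in finitely many points. Its image under $\Phi$ is $\delta_sC$, an irreducible curve of degree $6n^2$. Since $\delta_s$ preserves $U$ and the set of seven points, (12) holds for $\delta_sC$ and $W'$. The argument for $Q_1$ used nothing else, so $\operatorname{mult}_{Q_1}(\delta_sC)=2n^2$, that is, $\operatorname{mult}_{Q_s}C=2n^2$.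

**A check by Bézout.** The line $x_2=x_3$ passes through $e_1$, $Q_1$ and $Q_{s_1}=[-1:1:1]$, and through no other of the seven points. By (12) it meets $C$ nowhere else. The three multiplicities add up to $3\cdot2n^2=6n^2=\deg C$, exactly as much as Bézout allows.

## 11. The value of $H(C_n)$

The list of singular points in Theorem A is now complete: $7$ points of multiplicity $2n^2$ outside $U$, and in $U$ the points found in Section 9. Therefore
$$d^2-\sum m_i^2=36n^4-7\cdot4n^4-36\cdot\frac{(n^2-1)^2}4-9n^2=8n^4-9(n^2-1)^2-9n^2=-(n^4-9n^2+9),$$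
$$s=7+\frac{(n^2-1)^2}4+n^2=\frac{n^4+2n^2+29}4,$$
so
$$H(C_n)=-\frac{4(n^4-9n^2+9)}{n^4+2n^2+29}.$$
The inequality $H(C_n)<-2$ reads $2(n^4-9n^2+9)>n^4+2n^2+29$, that is, $n^4-20n^2-11>0$. For $n\ge5$ we have $n^2(n^2-20)\ge25\cdot5=125>11$, so it holds. For $n=5$: $d=150$, $s=7+144+25=176$, and $22500-17500-5184-225=-409$, so $H(C_5)=-\frac{409}{176}$. This proves Theorem A. $\blacksquare$

For $n=3$ the curve has degree $54$ and $32$ singular points, and $H=(2916-2268-576-81)/32=-\frac9{32}$; the construction needs $n\ge5$ to pass $-2$. The equality $36n^4-28n^4=8n^4=\frac14\cdot32n^4$ shows how little the seven points cost: after subtracting their squares, what remains of $d^2$ is exactly a quarter of the self-intersection of $W$.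

Letting $n\to\infty$ in the formula gives $H(C_n)\to-4$. As the degrees $6n^2$ are distinct, infinitely many different curves have $H<-4+\varepsilon$. This proves Theorem B. $\blacksquare$

## 12. A lower bound when the strict transform is smooth

It remains to prove Theorem C(2). Let $X$ be the blow-up of $\mathbb P^2$ at $p_1,\dots,p_s$ and $D$ the strict transform of $C$, smooth of genus $g\ge1$ by hypothesis. The link with $H$ is $D^2=d^2-\sum m_i^2=sH(C)$. The tool is the logarithmic Bogomolov–Miyaoka–Yau inequality, for which we refer to Y. Miyaoka, *The maximal number of quotient singularities on surfaces with given numerical invariants*, Math. Ann. 268 (1984), 159–171. We use it in this form: *if $Y$ is a smooth projective surface, $D_Y\subset Y$ a smooth irreducible curve, and $K_Y+D_Y$ is nef and big, then $(K_Y+D_Y)^2\le3\,e(Y\setminus D_Y)$*, where $e$ is the topological Euler characteristic. On our $X$ the divisor $K_X+D$ need not be nef, so we first contract the curves that prevent it.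

**Step 1: $K_X+D$ is effective.** In the exact sequence $0\to K_X\to K_X+D\to K_D\to0$ we have $h^0(K_X)=h^1(K_X)=0$, because $X$ is rational. So $h^0(K_X+D)=h^0(K_D)=g\ge1$.

**Step 2: contracting to the nef case.** Suppose there is an irreducible curve $E$ with $(K_X+D)\cdot E<0$. As $K_X+D$ is linearly equivalent to an effective divisor, $E$ is a component of that divisor and $E^2<0$. By adjunction $(K_X+D)\cdot D=2g-2\ge0$, so $E\ne D$, hence $D\cdot E\ge0$ and $K_X\cdot E<0$. Now $E^2+K_X\cdot E\ge-2$ with both terms at most $-1$, so both equal $-1$, and $E$ is a smooth rational curve with self-intersection $-1$. Finally $-1+D\cdot E<0$ gives $D\cdot E=0$, so $E$ is disjoint from $D$. Contract it, $\sigma:X\to X'$. The image $D'$ of $D$ is a smooth curve of genus $g$, and $D=\sigma^*D'$, $K_X=\sigma^*K_{X'}+E$. Hence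
$$K_X+D=\sigma^*(K_{X'}+D')+E,\qquad(K_X+D)^2=(K_{X'}+D')^2-1,\qquad e(X\setminus D)=e(X'\setminus D')+1 .$$
The surface $X'$ is again smooth, projective and rational, so Step 1 applies to $(X',D')$, and we can repeat. Each contraction lowers the Picard number, so after some number $k\ge0$ of contractions we reach a pair $(Y,D_Y)$ with $K_Y+D_Y$ nef, and
$$(K_X+D)^2=(K_Y+D_Y)^2-k,\qquad e(X\setminus D)=e(Y\setminus D_Y)+k. \tag{15}$$

**Step 3: the inequality on $Y$.** If $K_Y+D_Y$ is big, the quoted theorem gives $(K_Y+D_Y)^2\le3e(Y\setminus D_Y)$. If it is not big, then, being nef, it has square $0$. Since $Y$ is a rational surface, $e(Y)=2+b_2(Y)\ge3$, so $e(Y\setminus D_Y)=e(Y)-(2-2g)\ge1+2g>0$, and the same inequality holds. With (15),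
$$(K_X+D)^2\le3\bigl(e(X\setminus D)-k\bigr)-k\le3\,e(X\setminus D).$$

**Step 4: reading off the bound.** We have $e(X)=3+s$, so $e(X\setminus D)=(3+s)-(2-2g)=s+1+2g$. Also $K_X^2=9-s$ and $K_X\cdot D=2g-2-D^2$, so
$$(K_X+D)^2=(9-s)+2(2g-2-D^2)+D^2=5+4g-s-D^2 .$$
Step 3 becomes $5+4g-s-D^2\le3(s+1+2g)$, that is, $D^2\ge-4s-(2g-2)$. Dividing by $s$ and using $D^2=sH(C)$,
$$H(C)\ge-4-\frac{2g-2}s .\qquad\blacksquare$$

The curves $C_n$ do not satisfy the hypothesis of C(2). At the triple points with $(e_1,e_2)=(2,1)$, which exist because $n^2>1$, the curve consists locally of three branches $\eta=\varphi_k(\xi^2)$. After one blow-up, with $\eta=\xi\eta'$, the three branches $\eta'=\varphi_k(\xi^2)/\xi$ still pass through the common point $\xi=\eta'=0$, so the strict transform is singular there. Even so, $H(C_n)>-4$ for every $n$, since $n^4-9n^2+9<n^4+2n^2+29$.
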